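
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{Multiply intersecting Sperner families:\\ four-wise intersections and the remaining small cases}


\begin{abstract}
Let $s(n,r,t)$ be the maximal size of a Sperner family on $n$ points in which any $r$ members have at least $t$ common elements. For $r\ge 7$ and $1\le t\le 2^{r+1}-3r-1$ the value of $s(n,r,t)$ for large $n$, and all optimal families, are known. It was conjectured that the same description holds for $4\le r\le 6$, and the open cases were $r=4$, $3\le t\le 19$, together with $(r,t)=(5,3),(5,4),(6,3)$. We prove the conjecture in all these cases. The proof gives more for $r=4$ and $t\le 19$: a sharp bound for non-uniform families with an explicit gap below the optimum, and a stability theorem for Sperner families. The main tool is a chain of ``tail families''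 attached to a shifted family. It turns the problem into a short list of linear inequalities between densities. We also show that the range of $t$ cannot be extended.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Write $[n]=\{1,\dots,n\}$. A family $\mathcal G\subset 2^{[n]}$ is \emph{$r$-wise $t$-intersecting} if $|G_1\cap\dots\cap G_r|\ge t$ for all $G_1,\dots,G_r\in\mathcal G$ (repetitions allowed). It is a \emph{Sperner family} if $G\not\subset G'$ for all distinct $G,G'\in\mathcal G$. Let $s(n,r,t)$ be the maximal size of an $r$-wise $t$-intersecting Sperner family on $[n]$. We fix $r$ and $t$ and let $n$ be large.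

The natural way to make $r$ sets share $t$ elements is to let every set miss at most $i$ elements of a fixed set of $t+ri$ elements. For $i\ge 0$ put
\begin{align*}
\mathcal G_i(n,r,t)&=\{G\subset[n]:|G\cap[t+ri]|\ge t+(r-1)i\},\\
\mathcal F_i(n,k,r,t)&=\mathcal G_i(n,r,t)\cap\tbinom{[n]}{k}.
\end{align*}
These families are $r$-wise $t$-intersecting, since $r$ members together miss at most $ri$ of the $t+ri$ distinguished elements, and $\mathcal F_i(n,k,r,t)$, being uniform, is Sperner. Let $\mu$ be the uniform probability measure on $2^{[n]}$. If $k=\frac n2+O(1)$, then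
\begin{equation}\label{eq:limit}
|\mathcal F_i(n,k,r,t)|\Big/\tbinom n{\lfloor n/2\rfloor}\longrightarrow \mu(\mathcal G_i(n,r,t))\qquad(n\to\infty),
\end{equation}
because each of the admissible intersections with $[t+ri]$ extends to $\binom{n-t-ri}{n/2+O(1)}\sim 2^{-t-ri}\binom n{\lfloor n/2\rfloor}$ sets of size $k$, and the right side does not depend on $n\ge t+ri$. So one first compares the measures
\begin{align*}
\mu(\mathcal G_0)&=2^{-t},\qquad \mu(\mathcal G_1)=2^{-t-r}(t+r+1),\\
\mu(\mathcal G_2)&=2^{-t-2r}\bigl(1+\tfrac{m(m+1)}2\bigr)\quad\text{with } m=t+2r.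
\end{align*}
The second is smaller than the first for $t<2^r-r-1$, equal to it at $t=2^r-r-1$, and larger afterwards. With $Q=2^r$, the quantity $2^{t+2r}(\mu(\mathcal G_2)-\mu(\mathcal G_1))=1+\frac{m(m+1)}2-Q(t+r+1)$ equals
\begin{equation}\label{eq:G2G1}
1-Q+\tfrac{r(r+1)}2\ \text{ at } t=2Q-3r-1,\qquad 1+\tfrac{r(r-1)}2\ \text{ at } t=2Q-3r .
\end{equation}
(At $t=2Q-3r$ we have $m=2Q-r$ and the quantity is $1+\frac{(2Q-r)(2Q-r+1)}2-Q(2Q-2r+1)$; at $t=2Q-3r-1$ it is $1+\frac{(2Q-r-1)(2Q-r)}2-Q(2Q-2r)$.) The first number is negative for $r\ge3$, since $2^r\ge 1+r+\binom r2+\binom r3>1+\frac{r(r+1)}2$; the second is positive. So $\mu(\mathcal G_2)<\mu(\mathcal G_1)$ at $t=2^{r+1}-3r-1$, and the inequality is reversed at $t=2^{r+1}-3r$. One therefore guesses that $\mathcal G_0$ wins for $t\le 2^r-r-2$ and $\mathcal G_1$ for $2^r-r-1\le t\le 2^{r+1}-3r-1$, the tie at $t=2^r-r-1$ being decided by lower order terms. For $r\ge7$ this is known.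

\begin{theorem}[known; see \cite{MIFR}]\label{thm:known}
Let $r\ge 7$ and $1\le t\le 2^{r+1}-3r-1$. Then there exists $n_0$ such that
\[
s(n,r,t)=\begin{cases}|\mathcal F_0(n,k_0,r,t)|&\text{if }1\le t\le 2^r-r-2,\\ |\mathcal F_1(n,k_1,r,t)|&\text{if }2^r-r-1\le t\le 2^{r+1}-3r-1,\end{cases}
\]
for all $n>n_0$, where $k_0\in\{t+\lceil\frac{n-t}2\rceil,\,t+\lfloor\frac{n-t}2\rfloor\}$ and $k_1=t+r-1+\lceil\frac{n-t-r}2\rceil$. Moreover $\mathcal F_0(n,k_0,r,t)$ and $\mathcal F_1(n,k_1,r,t)$ are the only optimal configurations, up to isomorphism.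
\end{theorem}

\begin{conjecture}[\cite{MIFR}]\label{conj}
The conclusion of Theorem~\ref{thm:known} also holds for $4\le r\le 6$ and $1\le t\le 2^{r+1}-3r-1$.
\end{conjecture}

Isomorphism means a permutation of $[n]$. The conjecture is known for $t=1,2$ and for all pairs $(r,t)$ in its range except
\begin{equation}\label{eq:pairs}
(r,t)\in\{(4,t):3\le t\le 19\}\cup\{(5,3),(5,4),(6,3)\}.
\end{equation}

\subsection{Results}

\begin{theorem}\label{thm:A}
The conclusion of Theorem~\ref{thm:known} holds for every pair $(4,t)$ with $1\le t\le 19$, and for every pair $(r,t)$ with $r\ge4$ and $1\le t\le 10$. In particular Conjecture~\ref{conj} is true for all pairs in \eqref{eq:pairs}.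
\end{theorem}

For $r=4$ the two competing measures are $2^{-t}$ and $2^{-t}\frac{t+5}{16}$. Accordingly put
\[
M_t=\max\Bigl\{1,\frac{t+5}{16}\Bigr\},\qquad \mu_t^*=2^{-t}M_t,\qquad
\mathrm{Opt}(t)=\begin{cases}\{0\}&t\le10,\\ \{0,1\}&t=11,\\ \{1\}&12\le t\le19.\end{cases}
\]
Thus, for $a\in\{0,1\}$, we have $\mu(\mathcal G_a(n,4,t))=\mu_t^*$ if and only if $a\in\mathrm{Opt}(t)$. A family $\mathcal G$ is called \emph{shifted} if $G\in\mathcal G$, $i<j$, $i\notin G\ni j$ imply $(G\setminus\{j\})\cup\{i\}\in\mathcal G$.

\begin{theorem}\label{thm:B}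
Let $1\le t\le19$ and let $\mathcal G\subset2^{[n]}$ be $4$-wise $t$-intersecting. Then $|\mathcal G|\le2^{n-t}M_t$. If moreover $\mathcal G$ is a shifted up-set contained in neither $\mathcal G_0(n,4,t)$ nor $\mathcal G_1(n,4,t)$, then $|\mathcal G|\le 2^{n-t}(M_t-\frac5{256})$. For $t=19$ the constant $\frac5{256}$ is best possible.
\end{theorem}

\begin{theorem}\label{thm:C}
For $1\le t\le19$ there are $\varepsilon_0>0$ and $n_0$ such that for $n>n_0$ every $4$-wise $t$-intersecting Sperner family $\mathcal F\subset2^{[n]}$ with $|\mathcal F|\ge(\mu_t^*-\varepsilon_0)\binom n{\lfloor n/2\rfloor}$ is contained in an isomorphic copy of $\mathcal G_a(n,4,t)$ for some $a\in\mathrm{Opt}(t)$.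
\end{theorem}

The upper limit on $t$ is sharp:

\begin{theorem}\label{thm:D}
For every $r\ge2$ and $t=2^{r+1}-3r$ (so $t=20$ for $r=4$) we have $s(n,r,t)>|\mathcal F_1(n,k_1,r,t)|$ for all large $n$.
\end{theorem}

\begin{proof}
Here $t\ge1$. By \eqref{eq:G2G1}, $\mu(\mathcal G_2)>\mu(\mathcal G_1)$. So \eqref{eq:limit} gives $s(n,r,t)\ge|\mathcal F_2(n,\lfloor n/2\rfloor,r,t)|>|\mathcal F_1(n,k_1,r,t)|$ for large $n$.
\end{proof}

\subsection{Plan}

Pass to complements, so that a set is described by its missing elements, and shift. The shifted problem has a one-dimensional criterion (Lemma~\ref{lem:criterion}): any $r$ members must, on some initial segment $[s]$, miss together at most $s-t$ elements, counted with multiplicity. Cut the ground set after position $t$ and sort the members by the number $k$ of elements they miss in $[t]$. The tails that occur with $k$ form a family $\mathcal D_k$ whose complements are $r$-wise $rk$-intersecting; the number $rk$ does not depend on $t$. Moreover, if $\mathcal D_c$ is nonempty for some $c\ge1$, the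 families $\mathcal D_k$ with $k<c$ satisfy further, stronger conditions. If $\nu_k$ is the measure of $\mathcal D_k$, the original measure is at most $2^{-t}\sum_k\binom tk\nu_k$. Bounds on the $\nu_k$ for small parameters are fed back to improve themselves; this is done for $r=3$ in Section~\ref{sec:three} and for $r=4$ in Section~\ref{sec:four}. Section~\ref{sec:gap} obtains Theorem~\ref{thm:B} with its gap. The gap is what allows perturbation: in Section~\ref{sec:stab} we move the probability slightly above $\frac12$ and undo the shifting. Section~\ref{sec:sperner} passes to Sperner families by a random chain and finishes with an exact count inside $\mathcal G_0$ and $\mathcal G_1$. The cases with $r\ge5$ follow from $r=4$, because an $r$-wise $t$-intersecting family is also $4$-wise $t$-intersecting.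

Apart from standard facts (the inequalities of Doob and Hoeffding, Sperner's theorem with uniqueness, the LYM inequality, and Erd\H os' theorem on families without chains of three sets), the proofs are self-contained.

\section{Complements and stable families}\label{sec:stable}

From now on we describe a set by its complement. For $D\subset[N]$ let $m_D(s)=|D\cap[s]|$, $0\le s\le N$.

\begin{definition}
A family $\mathcal D\subset2^{[N]}$ is an \emph{$(r,t)$-family} if $|D_1\cup\dots\cup D_r|\le N-t$ for all $D_1,\dots,D_r\in\mathcal D$. It is \emph{stable} if it is closed under taking subsets and under replacing an element $i\in D$ by an element $j\notin D$ with $j>i$.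
\end{definition}

So $\mathcal D$ is an $(r,t)$-family iff the complements of its members form an $r$-wise $t$-intersecting family, and it is stable iff these complements form a shifted up-set. A nonempty $(r,t)$-family has $N\ge t$. An $(r,t)$-family is an $(r',t')$-family for $1\le r'\le r$ and $0\le t'\le t$. Families on an interval $[a+1,N]$ are treated as families on $[N-a]$ by relabelling, but we keep the original names of the elements in $m_D$.

For $0<p<1$ and $q=1-p$ let $\mu_p$ be the law of the random set $D$ that contains each element independently with probability $q$. In terms of the complement $G$ this is the usual measure $p^{|G|}q^{N-|G|}$, and we use the symbol $\mu_p$ for either point of view. We write $\mu=\mu_{1/2}$.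

\begin{lemma}[Domination]\label{lem:dom}
If $\mathcal D$ is stable, $D\in\mathcal D$ and $m_{D'}(s)\le m_D(s)$ for all $s$, then $D'\in\mathcal D$.
\end{lemma}

\begin{proof}
Let $D=\{d_1<\dots<d_a\}$ and $D'=\{d_1'<\dots<d_b'\}$. Then $b\le a$, and $m_D(d'_i)\ge m_{D'}(d_i')=i$ gives $d_i\le d_i'$. Delete $d_{b+1},\dots,d_a$ from $D$, then move $d_b$ to $d_b'$, then $d_{b-1}$ to $d_{b-1}'$, and so on. Each move goes to a free place (or does nothing) not to the left of the old one.
\end{proof}

\subsection{Shifting}

Let $\mathcal G\subset2^{[n]}$ and $i<j$. The shift $S_{ij}$ is defined as follows, for $W\subset[n]\setminus\{i,j\}$. The sets $W$ and $W\cup\{i,j\}$ keep their status; $W\cup\{i\}\in S_{ij}(\mathcal G)$ iff at least one of $W\cup\{i\},W\cup\{j\}$ is in $\mathcal G$; and $W\cup\{j\}\in S_{ij}(\mathcal G)$ iff both are.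

\begin{lemma}\label{lem:shift}
$S_{ij}$ preserves the number of members of each size, the property of being an up-set, and the property of being $r$-wise $t$-intersecting. Every sequence of shifts that change the family is finite. If the initial family is an up-set and no shift changes the final one, the complements of the members of the final family form a stable family.
\end{lemma}

\begin{proof}
The first claim is clear from the definition. For up-sets consider the fibers $\{X\subset\{i,j\}:W\cup X\in\mathcal G\}$. A family is an up-set iff every fiber is an up-set and the fibers increase with $W$. The shift acts on each fiber separately, this action is monotone in the fiber, and it maps up-sets of $2^{\{i,j\}}$ to up-sets (the only one that changes is $\{\{j\},\{i,j\}\}$, which becomes $\{\{i\},\{i,j\}\}$).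

Let $\mathcal G$ be $r$-wise $t$-intersecting and let $G_1',\dots,G_r'\in S_{ij}(\mathcal G)$. Put $G_a=G_a'$ if $G_a'\in\mathcal G$. Otherwise $i\in G_a'\not\ni j$ and $G_a:=(G_a'\setminus\{i\})\cup\{j\}\in\mathcal G$; call such an index moved. We have $|\bigcap G_a|\ge t$. Suppose $|\bigcap G_a'|<t$. Then some index is moved, so $i\notin\bigcap G_a$ and $j\notin\bigcap G_a'$. The two intersections agree outside $\{i,j\}$, hence $j\in\bigcap G_a$ and $i\notin\bigcap G_a'$. Therefore $i\notin G_b'$ for some $b$. This $b$ is not moved, and $j\in G_b=G_b'$. Since $G_b'\in S_{ij}(\mathcal G)$ contains $j$ but not $i$, also $(G_b'\setminus\{j\})\cup\{i\}\in\mathcal G$. Replace $G_b$ by this set. A moved $G_a$ misses $i$, so the new intersection is $\bigcap G_a\setminus\{j\}=\bigcap G_a'$, which has fewer than $t$ elements, although all $r$ sets are in $\mathcal G$. This is a contradiction.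

Finally, $\sum_{G}\sum_{x\in G}x$ decreases whenever a shift changes the family, so the process ends. An up-set fixed by all shifts is a shifted up-set, and its complements form a stable family.
\end{proof}

\subsection{The criterion and the walk bound}

The next lemma replaces unions by counting functions. It is the reason for shifting.

\begin{lemma}[Criterion]\label{lem:criterion}
Let $\mathcal D$ be stable on $[N]$ and $t\ge0$. Then $\mathcal D$ is an $(r,t)$-family iff for all $D_1,\dots,D_r\in\mathcal D$ there is $s\in[0,N]$ with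
\[
\sum_{j=1}^rm_{D_j}(s)\le s-t .
\]
For the ``if'' part stability is not needed: if $D_1,\dots,D_r\subset[N]$ admit such an $s$, then $|D_1\cup\dots\cup D_r|\le N-t$.
\end{lemma}

\begin{proof}
If such an $s$ exists, then $|\bigcup D_j|\le(s-t)+(N-s)=N-t$. Conversely let $\mathcal D\neq\emptyset$ be an $(r,t)$-family, so $N\ge t$. For $t=0$ take $s=0$. Let $t\ge1$ and suppose that $\sum_jm_{D_j}(s)\ge s-t+1$ for all $s$. List all elements of $D_1,\dots,D_r$ with multiplicity as $e_1\le e_2\le\cdots$. Taking $s=t-1+k$ we see that $e_k$ exists and $e_k\le t-1+k$ for $1\le k\le N-t+1$. Move $e_k$ to $t-1+k$ for these $k$ and delete all further elements. Within each $D_j$ the remaining elements go, in the same order, to distinct positions not to the left of the old ones. So by Lemma~\ref{lem:dom} the resulting sets $D_j'$ are in $\mathcal D$. But $\bigcup D_j'=\{t,\dots,N\}$ has $N-t+1$ elements, a contradiction.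
\end{proof}

\begin{lemma}[Walk bound]\label{lem:walk}
Let $u>1$ with $pu+(1-p)u^{-(r-1)}\le1$. Then for $h\ge0$
\[
\mu_p\bigl(\{D\subset[N]:s-r\,m_D(s)\ge h\text{ for some }s\}\bigr)\le u^{-h}.
\]
In particular every stable $(r,t)$-family $\mathcal D$ has $\mu_p(\mathcal D)\le u^{-t}$.
\end{lemma}

\begin{proof}
When $s$ grows by one, $s-r\,m_D(s)$ changes by $+1$ with probability $p$ and by $-(r-1)$ with probability $1-p$. So $X_s=u^{s-r\,m_D(s)}$ is a nonnegative supermartingale with $X_0=1$, and Doob's maximal inequality gives $\Pr(\max_sX_s\ge u^h)\le u^{-h}$. For the second part apply Lemma~\ref{lem:criterion} to $r$ copies of one member $D$: there is $s$ with $s-r\,m_D(s)\ge t$.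
\end{proof}

\section{Densities, and a first example}\label{sec:dens}

Let $f_r(t)$ be the supremum of $\mu(\mathcal D)$ over all $(r,t)$-families on $[N]$ and all $N$. Passing from the complements to the generated up-set keeps the $r$-wise $t$-intersecting property, so by Lemma~\ref{lem:shift} it suffices to consider stable families.

Clearly $f_r(0)=1$, and $f_r(t)$ is nonincreasing in $t$. Adding to the ground set a point that is never missing turns an $(r,t)$-family into an $(r,t+1)$-family of half the measure. Hence
\begin{equation}\label{eq:mono}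
2^tf_r(t)\ \text{ is nondecreasing in }t,\qquad 2^tf_r(t)\ge1 .
\end{equation}
For $r\ge2$ and $t\ge1$ we have $f_r(t)\le f_2(1)\le\frac12$, because a $(2,1)$-family does not contain both a set and its complement.

A stable $(r,t)$-family with $t\ge1$ is called \emph{trivial} if $D\cap[t]=\emptyset$ for all its members; then $2^t\mu\le1$. A nonempty stable $(r,t)$-family is nontrivial iff $\{t\}\in\mathcal D$: from $i\in D\cap[t]$ pass to $\{i\}$ and then to $\{t\}$. Let $N_r(t)$ be the supremum of $2^t\mu(\mathcal D)$ over all nontrivial stable $(r,t)$-families ($0$ if there are none). Then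
\begin{equation}\label{eq:maxN}
2^tf_r(t)=\max\{1,N_r(t)\}.
\end{equation}

Lemma~\ref{lem:walk} at $p=\frac12$ provides the starting bounds. Let $\beta=\frac{\sqrt5-1}2$ and let $\alpha\in(0,1)$ be the root of $\alpha+\alpha^2+\alpha^3=1$. Then $\beta^{-1}+\beta^2=1+\beta+\beta^2=2$ and $\alpha^{-1}+\alpha^3=1+\alpha+\alpha^2+\alpha^3=2$, so $u=\beta^{-1}$ is allowed for $r=3$ and $u=\alpha^{-1}$ for $r=4$:
\begin{equation}\label{eq:start}
f_3(t)\le\beta^t,\qquad f_4(4k)\le\lambda^k\quad\text{with }\lambda=\alpha^4=2\alpha-1 .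
\end{equation}

\paragraph{Example: nontrivial $(3,1)$-families.}
The following computation contains the main idea. Let $\mathcal D$ be a nontrivial stable $(3,1)$-family on $[1+N]$, so that $\{1\}\in\mathcal D$. Split it according to whether $1\in D$, and shift the rest down by one: let
\[
\mathcal D_0=\{D'\subset[N]:1+D'\in\mathcal D\},\qquad \mathcal D_1=\{D'\subset[N]:\{1\}\cup(1+D')\in\mathcal D\}.
\]
Then $2\mu(\mathcal D)=\mu(\mathcal D_0)+\mu(\mathcal D_1)$. For $D',D''\in\mathcal D_0$ apply the $(3,1)$-condition to $1+D'$, $1+D''$ and $\{1\}$: it says $|D'\cup D''|\le N-1$. So $\mathcal D_0$ is a $(2,1)$-family and $\mu(\mathcal D_0)\le\frac12$. For three members $D_1',D_2',D_3'$ of $\mathcal D_1$, Lemma~\ref{lem:criterion} gives $s\ge1$ with $\sum_j(1+m_{D'_j}(s-1))\le s-1$, that is, $\sum_j m_{D_j'}(s-1)\le(s-1)-3$. So $\mathcal D_1$ is a $(3,3)$-family and $\mu(\mathcal D_1)\le\beta^3<.237$. Altogether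
\[
2\mu(\mathcal D)<.737 ,
\]
whereas the trivial family of all $D\not\ni1$ has $2\mu=1$. Being nontrivial costs a fixed proportion, for two reasons. The part that misses nothing is restricted by the single set $\{1\}$, and the part that misses the first point must satisfy a much stronger intersection condition. The next section sets this up for general $r$ and $t$: the part that misses $k$ of the first $t$ points satisfies an $(r,rk)$-condition after these points, whatever $t$ is.

\section{Systems of tails}\label{sec:systems}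

\begin{definition}
An \emph{$r$-system} on $[N]$ is a chain $\mathcal D_0\supseteq\mathcal D_1\supseteq\cdots$ of stable families on $[N]$, with $\mathcal D_0\ne\emptyset$ and only finitely many nonempty, such that for all $k_1,\dots,k_r\ge0$ and all $D_j\in\mathcal D_{k_j}$ there is $s\in[0,N]$ with
\begin{equation}\label{eq:sys}
\sum_{j=1}^rm_{D_j}(s)\le s-\sum_{j=1}^rk_j .
\end{equation}
We put $c=\max\{k:\mathcal D_k\ne\emptyset\}$, $\nu_k=\mu(\mathcal D_k)$ and $\Phi(t)=\sum_k\binom tk\nu_k$ for integers $t\ge0$.
\end{definition}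

The definition does not mention $t$; in $\Phi(t)$ it is a free variable. This will allow us to compare different values of $t$ for one and the same system.

\begin{lemma}\label{lem:system}
Let $t\ge1$ and let $\mathcal D\ne\emptyset$ be a stable $(r,t)$-family on $[t+N]$. For $0\le k\le t$ let $T_k=\{t-k+1,\dots,t\}$ and
\[
\mathcal D_k=\{D'\subset[N]:T_k\cup(t+D')\in\mathcal D\};
\]
let $\mathcal D_k=\emptyset$ for $k>t$. Then:
\begin{enumerate}
\item[(a)] If $D\in\mathcal D$ and $|D\cap[t]|=k$, then the tail $(D\setminus[t])-t$ lies in $\mathcal D_k$.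
\item[(b)] $(\mathcal D_k)$ is an $r$-system and $2^t\mu(\mathcal D)\le\Phi(t)$.
\item[(c)] $\mathcal D$ is trivial iff $c=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Replacing $D\cap[t]$ by $T_k$ does not increase $m_D$ anywhere. Use Lemma~\ref{lem:dom}.

(b) Given that the trace $D\cap[t]$ is a fixed $k$-set, by (a) the conditional measure of $\mathcal D$ is at most $\nu_k$. Summing over the $\binom tk$ traces for each $k$, each trace having probability $2^{-t}$, gives $2^t\mu(\mathcal D)\le\Phi(t)$. The families are nested, since $T_{k+1}\setminus\{t-k\}=T_k$; they are stable, since deletions and right moves inside $[t+1,t+N]$ are allowed in $\mathcal D$; and $\emptyset\in\mathcal D_0$. For \eqref{eq:sys} apply Lemma~\ref{lem:criterion} to the sets $T_{k_j}\cup(t+D_j)\in\mathcal D$. It gives an $s$ at which the sum of the counting functions is at most $s-t$. This sum is nonnegative, so $s\ge t$; writing $s=t+s'$ we get $\sum_jk_j+\sum_jm_{D_j}(s')\le s'$.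

(c) $c\ge1$ iff $\emptyset\in\mathcal D_1$ iff $\{t\}\in\mathcal D$.
\end{proof}

\begin{lemma}\label{lem:levels}
In an $r$-system, for $0\le j<r$ and $k\le c$, the family $\mathcal D_k$ is an $(r-j,\;jc+(r-j)k)$-family. In particular $\nu_k\le f_r(rk)$ for all $k$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:sys} to $j$ copies of $\emptyset\in\mathcal D_c$ and $r-j$ members of $\mathcal D_k$, and then the ``if'' part of Lemma~\ref{lem:criterion}. The second statement is $j=0$ (and trivial for $k>c$).
\end{proof}

The larger $c$ is, the stronger the conditions become; this will compensate for the additional terms in $\Phi(t)$. To bound $N_r(t)$ we shall bound $\Phi(t)$ over all $r$-systems with $c\ge1$; by Lemma~\ref{lem:system} this suffices.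

\section{Three-wise families}\label{sec:three}

In a $3$-system with $c\ge1$ the family $\mathcal D_0$ is a $(2,c)$-family (Lemma~\ref{lem:levels} with $j=1$, $k=0$), so $\nu_0\le\frac12$. With $\nu_k\le f_3(3k)$ we get
\begin{equation}\label{eq:N3}
N_3(t)\le\tfrac12+\sum_{k\ge1}\tbinom tkf_3(3k).
\end{equation}
We use the numerical values
\[
\beta^6<.055729,\ \ \beta^9<.013157,\ \ \beta^{12}<.003107,\ \ \beta^{15}<.000734,\ \ \beta^{18}<.000174 ,
\]
which follow from $\beta^3=2\beta-1<.236069$.

We need the exact values of $f_3(1),f_3(2),f_3(3)$. They do not follow from \eqref{eq:start} and a single use of \eqref{eq:N3}. Instead, a first bound on $f_3(3)$ improves the bound on $f_3(6)$, and this in turn settles $f_3(3)$.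

\begin{lemma}\label{lem:three}
$f_3(j)=2^{-j}$ for $j=1,2,3$. Moreover $f_3(6)<.0334$, $N_3(1)\le\frac58$ and $N_3(2)\le.7834$.
\end{lemma}

\begin{proof}
Let $y=8f_3(3)$. If $y>1$, then $y=N_3(3)$ by \eqref{eq:maxN}, and \eqref{eq:N3} with $t=3$ reads
\begin{equation}\label{eq:y}
y\le\tfrac12+\tfrac38y+3f_3(6)+f_3(9),\qquad\text{i.e.}\qquad y\le1.6\bigl(\tfrac12+3f_3(6)+f_3(9)\bigr).
\end{equation}
With $f_3(6)\le\beta^6$ and $f_3(9)\le\beta^9$ this gives $y\le1.6\cdot.680344<1.089$. So $y\le1.089$ in any case.

Let $w=64f_3(6)$. If $w>1$, then $w=N_3(6)$, and \eqref{eq:N3} with $t=6$ gives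
\begin{align*}
w&\le\tfrac12+\tfrac68(1.089)+\tfrac{15}{64}w+20\beta^9+15\beta^{12}+6\beta^{15}+\beta^{18}\\
&\le.5+.81675+\tfrac{15}{64}w+.26314+.046605+.004404+.000174\le1.63108+\tfrac{15}{64}w .
\end{align*}
Hence $f_3(6)=\frac w{64}\le\frac{1.63108}{49}<.0334$. If $w=1$ this holds too.

Now return to \eqref{eq:y}: if $y>1$, then $y\le1.6(.5+.1002+.013157)<.99$, a contradiction. So $8f_3(3)=1$, and \eqref{eq:mono} gives $2f_3(1)=4f_3(2)=1$. Finally, \eqref{eq:N3} yields $N_3(1)\le\frac12+\frac18$ and $N_3(2)\le\frac12+\frac28+.0334$.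
\end{proof}

\section{Four-wise families}\label{sec:four}

In this section we bound $\nu_0,\dots,\nu_4$ in $4$-systems, depending on $c$; the result is the table at the end. The order is as follows. Three-wise bounds control $\nu_0$. This gives $f_4(4)$ and $f_4(8)$, hence $\nu_1$ and $\nu_2$. For larger $c$, additional three-wise conditions improve the bounds on $\nu_1$ and $\nu_2$. Finally we treat $f_4(12)$ and $f_4(16)$.

\subsection{Numerical preliminaries}

Since $.5437+.5437^2+.5437^3>1$, we have $\alpha<.5437$ and $\lambda=2\alpha-1<.0874$. Hence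
\[
\begin{array}{lll}
\lambda^2<.00764,&\lambda^3<6.677\cdot10^{-4},&\lambda^4<5.836\cdot10^{-5},\\
\lambda^5<5.101\cdot10^{-6},&\lambda^6<4.459\cdot10^{-7},&\lambda^7<3.898\cdot10^{-8}.
\end{array}
\]
For $n\le19$ and $k\ge7$ the quotient of $\binom n{k+1}\lambda^{k+1}$ and $\binom nk\lambda^k$ (while the latter is nonzero) is $\frac{n-k}{k+1}\lambda\le\frac{12}8\lambda<.14$, so
\begin{equation}\label{eq:tail}
\sum_{k\ge7}\tbinom nk\lambda^k\le\tfrac1{.86}\tbinom n7\lambda^7\qquad(n\le19).
\end{equation}
By Lemma~\ref{lem:levels} and \eqref{eq:start}, $\nu_k\le\lambda^k$ in every $4$-system.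

\subsection{The measure of \texorpdfstring{$\mathcal D_0$}{D0}}

\begin{lemma}\label{lem:nu0}
In a $4$-system, $\nu_0\le\frac5{16}$ if $c=1$; $\nu_0\le.196$ if $c=2$; $\nu_0\le\frac18$ if $c\ge3$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:levels}, $\mathcal D_0$ is a $(3,c)$-family and a $(2,2c)$-family. For $c\ge3$, $\nu_0\le f_3(3)=\frac18$. Let $c\in\{1,2\}$. If $\mathcal D_0$ is nontrivial as a $(3,c)$-family, then $\nu_0\le2^{-c}N_3(c)$, which is at most $\frac5{16}$, respectively $.19585$. If it is trivial, all its members lie in $[c+1,N]$, and $|D\cup D'|\le N-2c=(N-c)-c$. So on these $N-c$ points it is a $(2,c)$-family, and $\nu_0\le2^{-c}\cdot\frac12$.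
\end{proof}

This dichotomy --- a nontrivial family is small by an earlier estimate, a trivial one can be viewed on fewer points, where a stronger condition remains --- will be used repeatedly.

\subsection{Bootstrapping}

\begin{lemma}\label{lem:f48}
$f_4(4)=2^{-4}$ and $f_4(8)=2^{-8}$. So $\nu_1\le\frac1{16}$ and $\nu_2\le\frac1{256}$ in every $4$-system, and
\begin{equation}\label{eq:c1}
\Phi(t)=\nu_0+t\nu_1\le\tfrac{5+t}{16}\qquad\text{if }c=1.
\end{equation}
\end{lemma}

\begin{proof}
A nontrivial family has a system with $c\ge1$, so $\nu_0\le\frac5{16}$ and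
\[
N_4(4)\le\tfrac5{16}+(1+\lambda)^4-1<.72 .
\]
By \eqref{eq:maxN}, $f_4(4)=\frac1{16}$. Lemma~\ref{lem:levels} gives $\nu_1\le\frac1{16}$, and \eqref{eq:c1} follows with Lemma~\ref{lem:nu0}. Now let $t=8$. If $c=1$, then $\Phi(8)\le\frac{13}{16}$. For $c\ge2$ we use \eqref{eq:tail} and the numerical values to get
\begin{equation}\label{eq:sum8}
\sum_{k\ge3}\tbinom8k\lambda^k\le56\lambda^3+70\lambda^4+56\lambda^5+\bigl(28\lambda^6+\tfrac8{.86}\lambda^7\bigr)<.03740+.00409+.00029+.00002=.0418 .
\end{equation}
Then
\[
\Phi(8)\le.196+\tfrac8{16}+28\lambda^2+.0418<.196+.5+.2140+.0418<1 .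
\]
So $N_4(8)\le1$ and $f_4(8)=2^{-8}$ by \eqref{eq:maxN}. Lemma~\ref{lem:levels} gives $\nu_2\le\frac1{256}$.
\end{proof}

For larger $c$ the family $\mathcal D_1$ satisfies, besides the $(4,4)$-condition, a three-wise condition: it is a $(3,c+3)$-family by Lemma~\ref{lem:levels} with $j=k=1$. The next lemma exploits this.

\begin{lemma}\label{lem:extra}
\begin{enumerate}
\item[(a)] $N_4(4)\le\frac9{16}$.
\item[(b)] A stable family that is both a $(4,4)$- and a $(3,5)$-family has $\mu\le\frac9{256}$.
\item[(c)] A stable family that is both a $(4,4)$- and a $(3,6)$-family has $16\mu\le.417$.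
\item[(d)] A stable family that is both a $(4,4)$- and a $(3,7)$-family has $16\mu\le.256$.
\end{enumerate}
Hence in a $4$-system $\nu_1\le\frac9{256}$ if $c\ge2$, $16\nu_1\le.417$ if $c\ge3$, and $16\nu_1\le.256$ if $c\ge4$.
\end{lemma}

\begin{proof}
Note first that $4\lambda^3+\lambda^4<.0028$.

(a) If $c=1$, use \eqref{eq:c1}. If $c\ge2$, then $\Phi(4)\le.196+\frac4{16}+\frac6{256}+.0028<.196+.25+.0235+.0028<\frac9{16}$.

(b) Let the ground set be $[N]$. If the family is trivial as a $(4,4)$-family, all its members avoid $[4]$, and on the $N-4$ points of $[5,N]$ it is a $(3,1)$-family. So $\mu\le\frac1{16}\cdot\frac12=\frac8{256}$. If it is nontrivial, then $\mu\le\frac1{16}N_4(4)\le\frac9{256}$.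

(c), (d) Let $i\in\{1,2\}$ and let $\mathcal D$ be a stable family that is a $(4,4)$- and a $(3,5+i)$-family. If it is trivial as a $(4,4)$-family, it is a $(3,1+i)$-family on $[5,N]$, so $16\mu\le f_3(1+i)=2^{-1-i}$, that is, $\frac14$ or $\frac18$. Otherwise take its system from Lemma~\ref{lem:system} with $r=t=4$; call its families $\mathcal D_k'$ and their measures $\nu_k'$. We transfer the three-wise condition to the tails. For $D_1',D_2',D_3'\in\mathcal D_k'$ apply Lemma~\ref{lem:criterion}, for the $(3,5+i)$-property, to the sets $T_k\cup(4+D_b')\in\mathcal D$. It gives an $s$ with $s\ge5+i>4$; with $s=4+s'$ we get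
\[
3k+\sum_{b=1}^3m_{D_b'}(s')\le s'-1-i .
\]
So $\mathcal D_0'$ is a $(3,1+i)$-family and $\mathcal D_1'$ is a $(3,4+i)$-family. By Lemma~\ref{lem:levels}, $\mathcal D_1'$ is also a $(4,4)$-family. Moreover $\nu_2'\le\frac1{256}$ by Lemma~\ref{lem:f48}, and $\nu_k'\le\lambda^k$. For $i=1$ part (b) applies to $\mathcal D_1'$ and
\[
16\mu\le\tfrac14+4\cdot\tfrac9{256}+\tfrac6{256}+.0028<.417 .
\]
For $i=2$ part (c) applies to $\mathcal D_1'$ and
\[
16\mu\le\tfrac18+4\cdot\tfrac{.417}{16}+\tfrac6{256}+.0028<.256 .
\]
The last statement follows since $\mathcal D_1$ is a $(4,4)$- and a $(3,c+3)$-family.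
\end{proof}

\begin{lemma}\label{lem:f1216}
\begin{enumerate}
\item[(a)] $N_4(8)\le\frac{13}{16}$. In a $4$-system with $c\ge3$, $\nu_2\le\frac{13}{4096}$.
\item[(b)] $2^{12}f_4(12)\le\frac{17}{16}$, so $\nu_3\le\frac{17}{65536}$ in every $4$-system.
\item[(c)] $2^{16}f_4(16)\le1.52$, so $\nu_4\le\frac{1.52}{65536}$ in every $4$-system.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $c=1$, use \eqref{eq:c1}. If $c\ge2$, then by Lemmas~\ref{lem:nu0}, \ref{lem:f48}, \ref{lem:extra} and \eqref{eq:sum8}, $\Phi(8)\le.196+8\cdot\frac9{256}+\frac{28}{256}+.0418<.63$. For the second claim, $\mathcal D_2$ (if nonempty) is an $(4,8)$-family and a $(3,c+6)$-family, hence a $(3,9)$-family. If it is trivial as a $(4,8)$-family, it is a $(3,1)$-family on $[9,N]$, and $\nu_2\le\frac1{512}=\frac8{4096}$. If it is nontrivial, then $\nu_2\le\frac1{256}N_4(8)\le\frac{13}{4096}$.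

(b) If $c=1$, \eqref{eq:c1} gives $\Phi(12)\le\frac{17}{16}$. If $c\ge2$,
\begin{align*}
\Phi(12)&\le.196+12\cdot\tfrac9{256}+\tfrac{66}{256}+220\lambda^3+495\lambda^4+792\lambda^5+924\lambda^6+\sum_{k\ge7}\tbinom{12}k\lambda^k\\
&<.87569+.14690+.02889+.00405+.00042+.00005<1.06,
\end{align*}
using \eqref{eq:tail}. Both bounds are at most $\frac{17}{16}$; now use \eqref{eq:maxN} and Lemma~\ref{lem:levels}.

(c) If $c=1$, then $\Phi(16)\le\frac{21}{16}$. If $c\ge2$,
\begin{align*}
\Phi(16)&\le.196+16\cdot\tfrac9{256}+\tfrac{120}{256}+560\cdot\tfrac{17}{65536}+1820\lambda^4+4368\lambda^5+8008\lambda^6+\sum_{k\ge7}\tbinom{16}k\lambda^k\\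
&<1.22725+.14527+.10622+.02229+.00358+.0006<1.52 .
\end{align*}
Again use \eqref{eq:maxN} and Lemma~\ref{lem:levels}.
\end{proof}

The bounds obtained for $4$-systems are collected here for later use.

\begin{center}
\renewcommand{\arraystretch}{1.3}
\begin{tabular}{c|ccccc}
&$\nu_0\le$&$\nu_1\le$&$\nu_2\le$&$\nu_3\le$&$\nu_4\le$\\\hline
$c=1$&$\frac5{16}$&$\frac1{16}$&$0$&$0$&$0$\\
$c=2$&$.196$&$\frac9{256}$&$\frac1{256}$&$0$&$0$\\
$c=3$&$\frac18$&$\frac{.417}{16}$&$\frac{13}{4096}$&$\frac{17}{65536}$&$0$\\
$c\ge4$&$\frac18$&$\frac{.256}{16}$&$\frac{13}{4096}$&$\frac{17}{65536}$&$\frac{1.52}{65536}$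
\end{tabular}
\end{center}

\noindent Moreover $\nu_k\le\lambda^k$ for all $k$.

\section{The gap theorem}\label{sec:gap}

\subsection{Large tails force structure}

The table is not quite enough. For $c=1$ it allows $\Phi(t)=\frac{5+t}{16}$, the value of $\mathcal G_1$, and for $c=2$ and $t=19$ it allows $.196+\frac{171}{256}+\frac{171}{256}>1.53$, which exceeds $M_{19}=1.5$. In these critical cases the top family $\mathcal D_c$ is trivial and fills more than half of the available space, and we show that it then restricts the beginning of the members of all the families.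

To see why, suppose that $\mathcal D_1$ consists of \emph{all} subsets of $[5,N]$. Partition $[5,N]$ into three sets $E_1,E_2,E_3\in\mathcal D_1$. By \eqref{eq:sys} and the ``if'' part of Lemma~\ref{lem:criterion}, for $D\in\mathcal D_j$ we get $|D\cup[5,N]|\le N-3-j$, that is, $|D\cap[4]|\le1-j$. This is exactly the shape of $\mathcal G_1$. If $\mathcal D_1$ is only known to be large, the partition is replaced by three sets that violate the $(3,1)$-condition; such sets exist as soon as the density exceeds $f_3(1)=\frac12$.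

\begin{lemma}[Forcing]\label{lem:force}
Let $(\mathcal D_j)$ be a $4$-system on $[N]$, let $k\ge1$ and $N\ge4k$. Let $\mathcal E=\{E\in\mathcal D_k:E\cap[4k]=\emptyset\}$, and suppose that $\mathcal E$, as a family on $[4k+1,N]$, is not a $(3,1)$-family. Then $|D\cap[4k]|\le k-j$ for all $j\ge0$ and $D\in\mathcal D_j$.
\end{lemma}

\begin{proof}
$\mathcal E$ is stable on $[4k+1,N]$. By Lemma~\ref{lem:criterion} there are $E_1,E_2,E_3\in\mathcal E$ with
\[
\sum_im_{E_i}(4k+s')\ge s'\qquad\text{for all }0\le s'\le N-4k .
\]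
Let $D\in\mathcal D_j$ and apply \eqref{eq:sys} to $E_1,E_2,E_3\in\mathcal D_k$ and $D$: there is $s$ with $\sum_im_{E_i}(s)+m_D(s)\le s-3k-j$. If $s\ge4k$, then
\[
m_D(4k)\le m_D(s)\le s-3k-j-(s-4k)=k-j .
\]
If $s<4k$, then $m_D(4k)\le m_D(s)+4k-s\le(s-3k-j)+4k-s=k-j$.
\end{proof}

\subsection{The values of \texorpdfstring{$\Phi$}{Phi}}

\begin{lemma}\label{lem:cone}
In a $4$-system with $c=1$ we have $N\ge4$, and either $|D\cap[4]|\le1-j$ for all $j\in\{0,1\}$ and $D\in\mathcal D_j$, or $\Phi(t)\le\frac5{16}+\frac{9t}{256}$ for all $t\ge0$.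
\end{lemma}

\begin{proof}
$\mathcal D_1$ is a nonempty $(4,4)$-family, so $N\ge4$. If it is nontrivial, then $\nu_1\le\frac1{16}N_4(4)\le\frac9{256}$, and the second alternative holds. If it is trivial and $16\nu_1\le\frac12$, then $\nu_1\le\frac8{256}$, and again the second alternative holds. If it is trivial and $16\nu_1>\frac12$, then on $[5,N]$ it has measure greater than $f_3(1)$, so it is not a $(3,1)$-family. Lemma~\ref{lem:force} with $k=1$ gives the first alternative.
\end{proof}

\begin{lemma}\label{lem:ctwo}
In a $4$-system with $c\ge2$ we have $\Phi(11)\le.8$ and $\Phi(19)\le\frac{379}{256}$.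
\end{lemma}

\begin{proof}
Note that $\frac{379}{256}>1.48$.

\emph{Case $c=2$.} By the table, $\Phi(11)\le.196+\frac{99+55}{256}<.8$. Let $t=19$, so $\binom{19}2=171$. The nonempty $(4,8)$-family $\mathcal D_2$ forces $N\ge8$.
\begin{itemize}
\item If it is nontrivial, then $\nu_2\le\frac1{256}N_4(8)\le\frac{13}{4096}$ and $\Phi(19)\le.196+\frac{171}{256}+171\cdot\frac{13}{4096}<1.41$.
\item If it is trivial and $256\nu_2\le\frac12$, then $\Phi(19)\le.196+\frac{171}{256}+\frac{171}{512}<1.2$.
\item If it is trivial and $256\nu_2>\frac12$, it is not a $(3,1)$-family on $[9,N]$. Lemma~\ref{lem:force} with $k=2$ gives $|D\cap[8]|\le2-j$ for $D\in\mathcal D_j$. So $\nu_0\le\frac{1+8+28}{256}=\frac{37}{256}$, $\nu_1\le\frac9{256}$, $\nu_2\le\frac1{256}$, and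
\[
\Phi(19)\le\tfrac{37+171+171}{256}=\tfrac{379}{256}.
\]
\end{itemize}

\emph{Case $c\ge3$.} For $t=11$ we use $\nu_1\le\frac{.417}{16}$ and the bounds for $\nu_0,\nu_2,\nu_3$ in the table. By \eqref{eq:tail},
\[
\sum_{k\ge4}\tbinom{11}k\lambda^k\le330\lambda^4+462\lambda^5+462\lambda^6+\tfrac{330}{.86}\lambda^7<.01926+.00236+.00021+.00002<.022,
\]
and therefore
\begin{align*}
\Phi(11)&\le\tfrac18+11\cdot\tfrac{.417}{16}+55\cdot\tfrac{13}{4096}+165\cdot\tfrac{17}{65536}+.022\\
&<.125+.28669+.17457+.04281+.022<.8 .
\end{align*}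
Now let $t=19$. If $c=3$, then
\[
\Phi(19)\le\tfrac18+19\cdot\tfrac{.417}{16}+171\cdot\tfrac{13}{4096}+969\cdot\tfrac{17}{65536}<.125+.49519+.54273+.25136<1.42 .
\]
If $c\ge4$, the better bound $19\nu_1\le19\cdot\frac{.256}{16}=.304$ makes room for the higher terms: with \eqref{eq:tail},
\begin{align*}
\Phi(19)&\le.125+.304+.54273+.25136+3876\cdot\tfrac{1.52}{65536}+11628\lambda^5+27132\lambda^6+\tfrac{50388}{.86}\lambda^7\\
&<1.22310+.0899+.05932+.01210+.0023<1.39 . \qedhere
\end{align*}
\end{proof}

\subsection{The gap}

Put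
\[
\mathcal Z_0=\{D\subset[n]:D\cap[t]=\emptyset\},\qquad \mathcal Z_1=\{D\subset[n]:|D\cap[t+4]|\le1\}.
\]
For $n\ge t+4$ these are the complement versions of $\mathcal G_0(n,4,t)$ and $\mathcal G_1(n,4,t)$.

\begin{proposition}\label{prop:gap}
Let $1\le t\le19$ and let $\mathcal D$ be a stable $(4,t)$-family on $[n]$ that is not contained in $\mathcal Z_0$. Then $n\ge t+4$, and either $\mathcal D\subset\mathcal Z_1$ or $2^t\mu(\mathcal D)\le M_t-\frac5{256}$.
\end{proposition}

\begin{proof}
$\mathcal D$ is nonempty and nontrivial, so its system from Lemma~\ref{lem:system}, on $[N]$ with $N=n-t$, has $c\ge1$. The nonempty family $\mathcal D_c$ is a $(4,4c)$-family, so $N\ge4$.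

Let $c=1$. In the first alternative of Lemma~\ref{lem:cone}, consider $D\in\mathcal D$ with $|D\cap[t]|=k$. Its tail is in $\mathcal D_k$, so $k\le1$ and $|D\cap[t+4]|\le k+(1-k)=1$. Thus $\mathcal D\subset\mathcal Z_1$. In the second alternative $2^t\mu(\mathcal D)\le\Phi(t)\le\frac5{16}+\frac{9t}{256}$. For $t\ge11$ the right side is $\frac{t+5}{16}-\frac{7t}{256}\le M_t-\frac{77}{256}$. For $t\le10$ it is at most $\frac{80+90}{256}<1-\frac5{256}$.

Let $c\ge2$. The measures $\nu_k$ of the given system being fixed, consider $\Phi(u)=\sum_k\binom uk\nu_k$ as a function of an integer $u\ge0$. It is nondecreasing, and it is convex because its second differences are $\Phi(u+2)-2\Phi(u+1)+\Phi(u)=\sum_{k\ge2}\binom u{k-2}\nu_k\ge0$. Lemma~\ref{lem:ctwo} bounds $\Phi(11)$ and $\Phi(19)$ for every $4$-system with $c\ge2$. For $t\le10$ we get $\Phi(t)\le\Phi(11)\le.8<1-\frac5{256}$. For $11\le t\le19$ we have $M_t=\frac{t+5}{16}$, which is linear in $t$, so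
\[
\Phi(t)\le\tfrac{19-t}8\cdot.8+\tfrac{t-11}8\cdot\tfrac{379}{256},\qquad
M_t=\tfrac{19-t}8\cdot1+\tfrac{t-11}8\cdot\tfrac{384}{256},
\]
and $M_t-\Phi(t)\ge\min\{.2,\frac5{256}\}=\frac5{256}$. Since $2^t\mu(\mathcal D)\le\Phi(t)$, this completes the proof.
\end{proof}

The hypothesis $t\le19$ is used in the last step. With $M_{20}=\frac{25}{16}$ the statement would be false for $t=20$, because there $\mathcal G_2$ is larger than $\mathcal G_1$ by \eqref{eq:G2G1}, and $\mathcal G_1$ is larger than $\mathcal G_0$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]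
Replace $\mathcal G$ by the generated up-set and shift; the size does not decrease. Let $\mathcal D$ be the stable family of complements. If $\mathcal D\subset\mathcal Z_0$, then $2^t\mu(\mathcal D)\le1$ (and $\mathcal D=\emptyset$ if $n<t$). Otherwise $n\ge t+4$ and either $\mathcal D\subset\mathcal Z_1$, so that $2^t\mu(\mathcal D)\le\frac{t+5}{16}$, or $2^t\mu(\mathcal D)\le M_t-\frac5{256}$. This proves the first statement, and the second is Proposition~\ref{prop:gap}. For $t=19$ and $n\ge27$ the family $\mathcal G_2(n,4,19)$ is a $4$-wise $19$-intersecting shifted up-set of measure $2^{-27}(1+27+\binom{27}2)=2^{-19}\cdot\frac{379}{256}$. The complement of $\{1,2\}$ belongs to it, so it is contained in neither $\mathcal G_0$ nor $\mathcal G_1$. Since $M_{19}=\frac{384}{256}$, the constant $\frac5{256}$ cannot be improved.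
\end{proof}

\section{Stability slightly above one half}\label{sec:stab}

Our goal is Theorem~\ref{thm:C}. A Sperner family lives near the middle layer, and it is natural to look at the up-set it generates. At $p=\frac12$ this loses too much: the up-set generated by $\mathcal F_0(n,k_0,r,t)$ has measure only about $\frac12\cdot2^{-t}$. At a slightly larger $p$ nearly all the mass lies above the middle layers, and nothing is lost. So we need a stability version of Theorem~\ref{thm:B} for $p$ in an interval to the right of $\frac12$ that does not depend on $n$, and for families that are not shifted.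

Fix $1\le t\le19$. Write $\mathcal G_0(T)=\{G\subset[n]:G\supset T\}$ for $|T|=t$ and $\mathcal G_1(T)=\{G\subset[n]:|G\cap T|\ge t+3\}$ for $|T|=t+4$. Let $\tau=2^{-t-10}$. Since $(.98)^{24}>\frac12$, we have $(.49)^{t+5}\ge2^{-t-6}$, so
\begin{equation}\label{eq:tau}
3\tau<2^{-t-8}\le\tfrac14(.49)^{t+5},\qquad 3\tau<2^{-t}\cdot\tfrac5{256},\qquad 3\tau<2^{-t}\cdot\tfrac1{16}.
\end{equation}
Choose $L\ge t+5$ with $e^{-L/40}+(3/2)^{-L/3}\le\tau$, and then $p_1\in(\frac12,.51]$ with $L(p_1-\frac12)\le\tau$. For $p\in[\frac12,p_1]$ the $\mu_p$- and $\mu_{1/2}$-measures of an event that depends on at most $L$ coordinates differ by at most $L(p-\frac12)\le\tau$: couple the two measures coordinatewise so that each coordinate differs with probability $p-\frac12$. In particular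
\begin{equation}\label{eq:opt}
|\mu_p(\mathcal G_a(T))-\mu_t^*|\le\tau\qquad(a\in\mathrm{Opt}(t)).
\end{equation}

We shall use the following \emph{filling principle}, both for sets and for their complements. Let $B$ be a set of at most $t+5$ coordinates and let $\mathcal Z$ be a family for which membership depends only on the trace on $B$. Suppose $\mathcal X\subset2^{[n]}$ satisfies $\mu_p(\mathcal X\cap\mathcal Z)\ge\mu_p(\mathcal Z)-3\tau$ for some $p\in[\frac12,p_1]$. Then for every trace $A$ allowed in $\mathcal Z$, the fiber $\{W\subset[n]\setminus B:A\cup W\in\mathcal X\}$ has $\mu_p$-measure greater than $\frac34$. Indeed, every trace has probability at least $(.49)^{t+5}$, so otherwise $\mu_p(\mathcal Z\setminus\mathcal X)\ge\frac14(.49)^{t+5}>3\tau$.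

\subsection{Stable families}

\begin{lemma}\label{lem:stabstable}
Let $n>L$, $p\in[\frac12,p_1]$, and let $\mathcal D$ be a stable $(4,t)$-family on $[n]$ with $\mu_p(\mathcal D)\ge\mu_t^*-\tau$. Then $\mathcal D\subset\mathcal Z_a$ for some $a\in\mathrm{Opt}(t)$.
\end{lemma}

\begin{proof}
The measures $\mu_p$ and $\mu_{1/2}$ can be compared only on boundedly many coordinates. So we first replace $\mathcal D$ by a $(4,t)$-family on $[L]$ of almost the same measure, and apply Proposition~\ref{prop:gap} to it. This locates $\mathcal D$ up to a small exceptional part, which is then shown to be empty.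

\emph{Truncation.} For $P\subset[L]$ let $\mathcal D(P)=\{E\subset[L+1,n]:P\cup E\in\mathcal D\}$, let $\eta=(3/2)^{-L/3}$, and let
\[
\mathcal P=\{P\subset[L]:|P|\ge L/3,\ \mu_p(\mathcal D(P))>\eta\}.
\]
We claim that for all $P_1,\dots,P_4\in\mathcal P$ there is $s\le L$ with $\sum_jm_{P_j}(s)\le s-t$. Suppose not. Put
\[
e=\sum_j|P_j|-(L-t)\ge\tfrac{4L}3-L+t\ge\tfrac L3 .
\]
Since $\frac32p+\frac8{27}(1-p)\le1$ for $p\le.51$, Lemma~\ref{lem:walk} with $r=4$ and $u=\frac32$ applies on $[L+1,n]$. The sets $E\subset[L+1,n]$ for which $s'-4|E\cap[L+1,L+s']|\ge\frac L3$ for some $s'$ have measure at most $\eta$. So each $\mathcal D(P_j)$ contains a set $E_j$ that is not of this kind. Lemma~\ref{lem:criterion} for the sets $P_j\cup E_j\in\mathcal D$ gives $s$ with $\sum_jm_{P_j\cup E_j}(s)\le s-t$. By assumption $s>L$; write $s=L+s'$. Then $\sum_j|E_j\cap[L+1,L+s']|\le s'-e$, hence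
\[
\sum_{j=1}^4\bigl(s'-4|E_j\cap[L+1,L+s']|\bigr)\ge4e ,
\]
and some summand is at least $e\ge\frac L3$, a contradiction. This proves the claim.

Let $\overline{\mathcal P}=\{D'\subset[L]:m_{D'}\le m_P\text{ pointwise for some }P\in\mathcal P\}$. This family is stable, and by the claim and the ``if'' part of Lemma~\ref{lem:criterion} it is a $(4,t)$-family. Under $\mu_p$, the size of the trace $D\cap[L]$ is binomial with mean at least $.49L$, so Hoeffding's inequality gives
\[
\mu_p\bigl(|D\cap[L]|<\tfrac L3\bigr)\le e^{-2L(.49-1/3)^2}\le e^{-L/40}.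
\]
Hence the members of $\mathcal D$ with trace on $[L]$ outside $\mathcal P$ have measure at most $e^{-L/40}+\eta\le\tau$, and
\[
\mu_t^*-\tau\le\mu_p(\mathcal D)\le\mu_p(\overline{\mathcal P})+\tau\le\mu_{1/2}(\overline{\mathcal P})+2\tau .
\]

\emph{Use of the gap.} So $\mu_{1/2}(\overline{\mathcal P})\ge\mu_t^*-3\tau>\mu_t^*-2^{-t}\frac5{256}$. By Proposition~\ref{prop:gap} on $[L]$, $\overline{\mathcal P}$ is contained in the family $\mathcal Z_a$ of $[L]$ for $a=0$ or $a=1$. Here $a\in\mathrm{Opt}(t)$, because a non-optimal $\mathcal Z_a$ has measure at most $\mu_t^*-\frac1{16}2^{-t}<\mu_t^*-3\tau$. Thus all of $\mathcal D$ except for a part of measure at most $\tau$ lies in $\mathcal Z_a$ (now on $[n]$). With \eqref{eq:opt},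
\[
\mu_p(\mathcal D\cap\mathcal Z_a)\ge\mu_t^*-2\tau\ge\mu_p(\mathcal Z_a)-3\tau .
\]
By the filling principle, every trace on $[t]$ (if $a=0$) or on $[t+4]$ (if $a=1$) that is allowed in $\mathcal Z_a$ has a fiber in $\mathcal D$ of measure greater than $\frac34$.

\emph{No exceptions.} Since $\frac32p+\frac49(1-p)\le1$ for $p\le.51$, Lemma~\ref{lem:walk} with $r=3$, $u=\frac32$ shows that a stable $(3,1)$-family has $\mu_p\le\frac23$. Consider the system of $\mathcal D$ from Lemma~\ref{lem:system}.

If $a=0$ and $\mathcal D\not\subset\mathcal Z_0$, then $c\ge1$, and $\mathcal D_0$ is a $(3,c)$-family, hence a $(3,1)$-family. But $\mathcal D_0$ is the fiber of the trace $\emptyset$ on $[t]$ and has measure greater than $\frac34$, a contradiction.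

If $a=1$, the fiber of the trace $\{t\}$ on $[t+4]$ has measure greater than $\frac34$. Up to relabelling it is $\{E\in\mathcal D_1:E\cap[4]=\emptyset\}$ as a family on the points after the fourth; it is stable and, by its measure, not a $(3,1)$-family. Lemma~\ref{lem:force} with $k=1$ gives $|D'\cap[4]|\le1-j$ for all $j\ge0$ and $D'\in\mathcal D_j$. If $D\in\mathcal D$ has $|D\cap[t]|=j$, its tail is in $\mathcal D_j$, so $|D\cap[t+4]|\le j+(1-j)=1$. Thus $\mathcal D\subset\mathcal Z_1$.
\end{proof}

\subsection{Undoing a shift}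

Write $G-j+i$ for $(G\setminus\{j\})\cup\{i\}$, and omit braces around single elements in unions and differences. The next lemma shows that a large family whose shift lies in some $\mathcal G_a(T)$ lies itself in such a family, where $T$ may have to be changed by exchanging $i$ for $j$. The main point is to exclude, for $a=1$, a mixture of the two possibilities; this is where the filling principle is needed.

\begin{lemma}\label{lem:undo}
Let $n>L$, $p\in[\frac12,p_1]$ and $a\in\mathrm{Opt}(t)$. Let $\mathcal K\subset2^{[n]}$ be a $4$-wise $t$-intersecting up-set, $i<j$, and suppose that $\mathcal K'=S_{ij}(\mathcal K)$ satisfies $\mathcal K'\subset\mathcal G_a(T)$ and $\mu_p(\mathcal K')\ge\mu_t^*-\tau$. Then $\mathcal K\subset\mathcal G_a(T')$ for some $T'$ with $|T'|=|T|$.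
\end{lemma}

\begin{proof}
Let $G\in\mathcal K\setminus\mathcal G_a(T)$. Then $G\notin\mathcal K'$, so $i\notin G\ni j$ and $G-j+i\in\mathcal K'\subset\mathcal G_a(T)$. If $i,j\in T$, or $i,j\notin T$, or $i\notin T\ni j$, then $|(G-j+i)\cap T|\le|G\cap T|$, which is impossible. So in these cases no such $G$ exists and $\mathcal K\subset\mathcal G_a(T)$. From now on let $i\in T$, $j\notin T$, and put
\[
U=T\setminus i,\qquad T'=U\cup j,\qquad R=[n]\setminus(T\cup j).
\]
We show that $\mathcal K$ is contained in $\mathcal G_a(T)$ or in $\mathcal G_a(T')$.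

\emph{Case $a=0$.} A set $G\in\mathcal K$ with $G\not\supset T$ satisfies $i\notin G\ni j$ and $G-j+i\supset T$, so $G\supset U\cup j$. If there is no such $G$, then $\mathcal K\subset\mathcal G_0(T)$. Otherwise $U\cup j\cup R\in\mathcal K$, because $\mathcal K$ is an up-set. If some $U\cup i\cup W\in\mathcal K$ with $W\subset R$, then also $U\cup i\cup R\in\mathcal K$, so $U\cup j\cup R\in\mathcal K'$ by the definition of the shift; but this set does not contain $T$. Hence every member of $\mathcal K$ containing $T$ contains $j$, and $\mathcal K\subset\mathcal G_0(T')$.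

\emph{Case $a=1$.} Now $|U|=t+3$. If $G\in\mathcal K\setminus\mathcal G_1(T)$, then $i\notin G\ni j$ and $t+3\le|(G-j+i)\cap T|=|G\cap T|+1$. So $|G\cap T|=|G\cap U|=t+2$ and $G\cap U=U\setminus x$ for some $x\in U$. For $x\in U$ and $h\in\{i,j\}$ let
\[
\mathcal W_h^x=\{W\subset R:(U\setminus x)\cup h\cup W\in\mathcal K\},
\]
an up-set in $2^R$.

The families $\mathcal W_i^x$ and $\mathcal W_j^x$ are not both nonempty: otherwise $R$ is in both, and $(U\setminus x)\cup j\cup R\in\mathcal K'$, a set with only $t+2$ elements in $T$. On the other hand, by \eqref{eq:opt}, $\mu_p(\mathcal K')\ge\mu_p(\mathcal G_1(T))-2\tau$, and the filling principle applies to $\mathcal X=\mathcal K'$, $\mathcal Z=\mathcal G_1(T)$ and the $t+5$ coordinates $B=T\cup j$. The trace $(U\setminus x)\cup i$ is allowed, and its fiber in $\mathcal K'$ is $\mathcal W_i^x\cup\mathcal W_j^x$. So exactly one of $\mathcal W_i^x,\mathcal W_j^x$ is nonempty, and it has measure greater than $\frac34$. Let $X_h=\{x\in U:\mathcal W_h^x\ne\emptyset\}$; then $U$ is the disjoint union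 of $X_i$ and $X_j$.

If $X_j=\emptyset$, then $\mathcal K\subset\mathcal G_1(T)$, since a set of $\mathcal K$ outside $\mathcal G_1(T)$ makes some $\mathcal W_j^x$ nonempty.

If $X_i=\emptyset$, then $\mathcal K\subset\mathcal G_1(T')$. Indeed, sets of $\mathcal K$ outside $\mathcal G_1(T)$ satisfy $|G\cap T'|=t+3$. A set $G\in\mathcal K\cap\mathcal G_1(T)$ with $|G\cap T'|\le t+2$ would satisfy $i\in G$, $j\notin G$ and $|G\cap U|=t+2$, making some $\mathcal W_i^x$ nonempty.

It remains to exclude that there are $x\in X_j$ and $y\in X_i$. As $|U|=t+3\ge4$, we can choose distinct $z,w\in U\setminus\{x,y\}$. The trace $(U\setminus z)\cup\{i,j\}$ is allowed in $\mathcal G_1(T)$, and members of $\mathcal K'$ containing both $i$ and $j$ belong to $\mathcal K$. So by the filling principle the sets $W\subset R$ with $(U\setminus z)\cup\{i,j\}\cup W\in\mathcal K$ have measure greater than $\frac34$, and likewise for $w$.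

We now have four families of measure greater than $\frac34$ in $2^R$, and look for one member of each such that the four have empty intersection. Choose random $W_1,\dots,W_4\subset R$ as follows. Independently for each $e\in R$, remove $e$ from $W_b$ for a uniformly random $b\in[4]$, and from each other $W_{b'}$ independently with probability $(q-\frac14)/\frac34\in[0,1]$, where $q=1-p$. Then $e$ is removed from a given $W_b$ with probability $\frac14+\frac34\cdot\frac{q-1/4}{3/4}=q$, so each $W_b$ has law $\mu_p$, and $\bigcap W_b=\emptyset$. By the union bound, with positive probability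
\[
(U\setminus x)\cup j\cup W_1,\quad (U\setminus y)\cup i\cup W_2,\quad (U\setminus z)\cup\{i,j\}\cup W_3,\quad (U\setminus w)\cup\{i,j\}\cup W_4
\]
all belong to $\mathcal K$. The first omits $i$, the second omits $j$, so the intersection is $U\setminus\{x,y,z,w\}$, of size $t-1$. This contradicts the $4$-wise $t$-intersecting property.
\end{proof}

\begin{proposition}\label{prop:stab}
Let $n>L$, $p\in[\frac12,p_1]$, and let $\mathcal G\subset2^{[n]}$ be a $4$-wise $t$-intersecting up-set with $\mu_p(\mathcal G)\ge\mu_t^*-\tau$. Then $\mathcal G\subset\mathcal G_a(T)$ for some $a\in\mathrm{Opt}(t)$ and some $T$.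
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:shift} there are shifts $\mathcal G=\mathcal G^0\to\mathcal G^1\to\dots\to\mathcal G^m$ such that the complements of the members of $\mathcal G^m$ form a stable family. All $\mathcal G^l$ are $4$-wise $t$-intersecting up-sets with the same $\mu_p$. Lemma~\ref{lem:stabstable} gives $\mathcal G^m\subset\mathcal G_a(T)$ with $a\in\mathrm{Opt}(t)$, and Lemma~\ref{lem:undo}, applied to $\mathcal K=\mathcal G^{m-1},\dots,\mathcal G^0$ in turn, carries this back to $\mathcal G$ (with the same $a$ and possibly another $T$).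
\end{proof}

\section{Sperner families}\label{sec:sperner}

\subsection{From antichains to up-sets}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mathcal F\subset2^{[n]}$ be a $4$-wise $t$-intersecting Sperner family and let $\mathcal G$ be the up-set it generates, which is again $4$-wise $t$-intersecting. Let $p=\frac12+n^{-1/3}$ and $K=\lceil\frac n2+\frac12n^{2/3}\rceil\le n$, with $n$ large. Let $\emptyset=C_0\subset C_1\subset\dots\subset C_n=[n]$ be a uniformly random maximal chain, and $\delta_k=\Pr(C_k\in\mathcal G)$.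

The events $\{C_{|F|}=F\}$, $F\in\mathcal F$, are disjoint, since a chain contains at most one member of an antichain. For $|F|\le K$ such an event implies $C_K\in\mathcal G$. Hence
\[
\sum_{F\in\mathcal F,\,|F|\le K}\binom n{|F|}^{-1}\le\delta_K,\qquad\text{so}\qquad|\{F\in\mathcal F:|F|\le K\}|\le\delta_K\binom n{\lfloor n/2\rfloor}.
\]
Since $\mathcal G$ is an up-set, $\delta_k$ is nondecreasing in $k$. As $C_k$ is a uniformly random $k$-set,
\[
\mu_p(\mathcal G)=\sum_k\Pr(\mathrm{Bin}(n,p)=k)\,\delta_k\ge\delta_K\Pr(\mathrm{Bin}(n,p)\ge K)=\delta_K(1-o(1)),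
\]
by Hoeffding's inequality, because $pn=\frac n2+n^{2/3}$ exceeds $K$ by at least $\frac12n^{2/3}-1$. Hoeffding's inequality also gives $\sum_{k>K}\binom nk\le2^ne^{-n^{1/3}/2}=o\bigl(\binom n{\lfloor n/2\rfloor}\bigr)$, since $\binom n{\lfloor n/2\rfloor}\ge\frac{2^n}{n+1}$. Therefore
\[
|\mathcal F|\le(\mu_p(\mathcal G)+o(1))\binom n{\lfloor n/2\rfloor},
\]
where $o(1)$ depends only on $n$. Let $\varepsilon_0=\frac\tau2$. If $|\mathcal F|\ge(\mu_t^*-\varepsilon_0)\binom n{\lfloor n/2\rfloor}$ and $n$ is large, then $n>L$, $p\le p_1$ and $\mu_p(\mathcal G)\ge\mu_t^*-\tau$, and Proposition~\ref{prop:stab} gives $\mathcal F\subset\mathcal G\subset\mathcal G_a(T)$ with $a\in\mathrm{Opt}(t)$.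
\end{proof}

\subsection{Exact counting inside \texorpdfstring{$\mathcal G_0$}{G0} and \texorpdfstring{$\mathcal G_1$}{G1}}

We recall the facts used. \emph{Sperner's theorem}: an antichain in $2^{[N]}$ has at most $\binom N{\lfloor N/2\rfloor}$ members, with equality only for a layer of size $\lfloor\frac N2\rfloor$ or $\lceil\frac N2\rceil$. \emph{LYM inequality}: $\sum_{B\in\mathcal B}\binom N{|B|}^{-1}\le1$ for an antichain $\mathcal B$. \emph{Erd\H os' theorem}: a family in $2^{[N]}$ without a chain of three sets has at most as many members as the two largest binomial coefficients $\binom Ni$ together.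

\begin{lemma}\label{lem:exact}
Let $r=4$ and $n\ge t+6$.
\begin{enumerate}
\item[(a)] A Sperner family contained in $\mathcal G_0(T)$ has at most $\binom{n-t}{\lfloor(n-t)/2\rfloor}$ members, with equality only for $\{G\supset T:|G|=k_0\}$, $k_0\in\{t+\lceil\frac{n-t}2\rceil,t+\lfloor\frac{n-t}2\rfloor\}$.
\item[(b)] A Sperner family contained in $\mathcal G_1(T)$ has at most $|\mathcal F_1(n,k_1,4,t)|$ members, with equality only for $\mathcal G_1(T)\cap\binom{[n]}{k_1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply Sperner's theorem with uniqueness to $\{G\setminus T\}$.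

(b) Let $m=|T|=t+4$, $R=[n]\setminus T$, $N=|R|\ge2$, and let
\[
b_1=\binom N{\lceil N/2\rceil},\qquad b_2=\binom N{\lceil N/2\rceil-1},
\]
the two largest binomial coefficients. Since $k_1=t+3+\lceil\frac N2\rceil$, we have $|\mathcal F_1(n,k_1,4,t)|=mb_1+b_2$. For the given family $\mathcal F$ put
\[
\mathcal A_x=\{A\subset R:(T\setminus x)\cup A\in\mathcal F\}\quad(x\in T),\qquad\mathcal B=\{B\subset R:T\cup B\in\mathcal F\}.
\]
These are antichains, and $A\subseteq B$ never holds for $A\in\mathcal A_x$, $B\in\mathcal B$. So $\mathcal A_x\cap\mathcal B=\emptyset$, and the union $\mathcal A_x\cup\mathcal B$ of two antichains contains no chain of three sets. By Erd\H os' theorem $|\mathcal A_x|+|\mathcal B|\le b_1+b_2$, and by Sperner's theorem $|\mathcal A_x|\le b_1$. There are $m$ families $\mathcal A_x$ but only one $\mathcal B$, so we distribute $\mathcal B$ evenly: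
\[
|\mathcal F|=\sum_{x\in T}\Bigl(\tfrac{m-1}m|\mathcal A_x|+\tfrac1m\bigl(|\mathcal A_x|+|\mathcal B|\bigr)\Bigr)\le(m-1)b_1+(b_1+b_2)=mb_1+b_2 .
\]
Equality forces $|\mathcal A_x|=b_1$ for all $x$ and $|\mathcal B|=b_2$.

If $N$ is even, then $\mathcal A_x=\binom R{N/2}$ for all $x$, so all members of $\mathcal B$ have size less than $\frac N2$. By the LYM inequality $|\mathcal B|/\binom N{N/2-1}\le\sum_{B\in\mathcal B}\binom N{|B|}^{-1}\le1$, and equality forces $|B|=\frac N2-1$ for all $B$, that is, $\mathcal B=\binom R{N/2-1}$. If $N$ is odd, then $b_1=b_2$ and each of $\mathcal A_x,\mathcal B$ is one of the two middle layers. As no $A\subseteq B$, $\mathcal B$ is the lower layer and every $\mathcal A_x$ is the upper layer. In both cases all members of $\mathcal F$ have size $t+3+\lceil\frac N2\rceil=k_1$, so $\mathcal F\subset\mathcal G_1(T)\cap\binom{[n]}{k_1}$, and the two families have the same size.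
\end{proof}

For $t=11$ the measures of $\mathcal G_0$ and $\mathcal G_1$ are equal, and the tie has to be broken.

\begin{lemma}\label{lem:tie}
For $r=4$, $t=11$ and $n\ge15$: $|\mathcal F_1(n,k_1,4,11)|>|\mathcal F_0(n,k_0,4,11)|$.
\end{lemma}

\begin{proof}
Let $N=n-15$. Then $|\mathcal F_1|=15b_1+b_2$ with $b_1,b_2$ as above, and $|\mathcal F_0|=\binom{N+4}{\lfloor(N+4)/2\rfloor}$.

Let $N$ be odd. Then $|\mathcal F_1|=16\binom N{(N-1)/2}$. We have $\binom{h+1}{\lfloor(h+1)/2\rfloor}\le2\binom h{\lfloor h/2\rfloor}$, with equality for odd $h$ and strict inequality for even $h$ (there the factor is $\frac{h+1}{h/2+1}$). Using this for $h=N,\dots,N+3$ gives $|\mathcal F_0|<16\binom N{(N-1)/2}$.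

Let $N$ be even and $C=\binom N{N/2}$. Then $b_2=C\frac N{N+2}$, so
\[
|\mathcal F_1|=C\,\frac{16N+30}{N+2},\qquad |\mathcal F_0|=C\,\frac{(N+1)(N+2)(N+3)(N+4)}{(\frac N2+1)^2(\frac N2+2)^2}=16C\,\frac{(N+1)(N+3)}{(N+2)(N+4)} ,
\]
and $(16N+30)(N+4)=16N^2+94N+120>16N^2+64N+48=16(N+1)(N+3)$.
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The pairs $(4,t)$, $1\le t\le19$.} Let $n$ be large and let $\mathcal F\subset2^{[n]}$ be a $4$-wise $t$-intersecting Sperner family of maximum size. By \eqref{eq:limit} for $\mathcal F_0(n,k_0,4,t)$ and $\mathcal F_1(n,k_1,4,t)$, $|\mathcal F|\ge(\mu_t^*-\varepsilon_0)\binom n{\lfloor n/2\rfloor}$. By Theorem~\ref{thm:C}, $\mathcal F\subset\mathcal G_a(T)$ for some $a\in\mathrm{Opt}(t)$ and some $T$.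
\begin{itemize}
\item If $t\le10=2^4-4-2$, then $a=0$, and Lemma~\ref{lem:exact}(a) gives the formula and the uniqueness.
\item If $12\le t\le19=2^5-12-1$, then $a=1$, and Lemma~\ref{lem:exact}(b) gives both.
\item If $t=11$ and $a=0$, then $|\mathcal F|\le|\mathcal F_0(n,k_0,4,11)|<|\mathcal F_1(n,k_1,4,11)|$ by Lemmas~\ref{lem:exact}(a) and \ref{lem:tie}, contradicting maximality. So $a=1$, and Lemma~\ref{lem:exact}(b) gives both.
\end{itemize}

\emph{The pairs $(r,t)$ with $r\ge4$, $1\le t\le10$.} Repeating sets shows that an $r$-wise $t$-intersecting family is $4$-wise $t$-intersecting. So for large $n$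
\[
s(n,r,t)\le s(n,4,t)=\binom{n-t}{\lfloor(n-t)/2\rfloor},
\]
and an $r$-wise $t$-intersecting Sperner family of this size is isomorphic to $\mathcal F_0(n,k_0,4,t)$ for one of the two values of $k_0$. But $\mathcal F_0(n,k_0,4,t)$, the family of all $k_0$-sets containing $[t]$, does not depend on $r$: it equals $\mathcal F_0(n,k_0,r,t)$ and is $r$-wise $t$-intersecting and Sperner. Since $t\le10\le2^r-r-2$, this is the conclusion of Theorem~\ref{thm:known} for $(r,t)$. The pairs $(5,3),(5,4),(6,3)$ are among these.
\end{proof}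

\begin{thebibliography}{1}
\bibitem{MIFR}
\emph{Multiply-Intersecting Families Revisited},
\url{http://www.cc.u-ryukyu.ac.jp/~hide/rwise-web.pdf}.
\end{thebibliography}

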